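
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{The Largest Exceptional Prime for Sumsets of Multiplicative Subgroups of Order $t$}

\begin{abstract}
Let $A$ be the subgroup of order $t$ of $\mathbb{Z}_p^*$. Apart from $0$, the sumset $A+A$ is a union of at most $\lceil t/2\rceil$ cosets of $A$, and for each $t\ge 4$ there are only finitely many primes $p\equiv 1 \pmod t$ for which it has fewer. Let $P_t$ be the largest of them. We prove the conjecture that $P_t\le (2^t+1)/3$ for all $t\ge 4$, with equality if and only if $t$ is an odd prime and $(2^t+1)/3$ is prime. The main step interprets a product of cyclotomic integers, which the relevant resultant divides, as $t$ times a number of spanning trees in a circulant digraph of out-degree two. The constant in front of $2^t$ thus becomes a probability, which we estimate by looking at the two levels nearest to the root. Looking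 at $n$ levels, we show that when $t$ runs through primes, the positive limit points of the quotients $p/2^t$, where $p$ is any of these exceptional primes, are among the numbers $1/k$, $k\ge 3$.
\end{abstract}

\section{The question and the results}

\subsection{Sums of two elements of a subgroup}

Let $t$ be a positive integer, $p\equiv 1\pmod t$ an odd prime (this excludes only $p=2$, $t=1$), and $A$ the subgroup of order $t$ of $\mathbb{Z}_p^*$. How many cosets of $A$ does $A+A$ contain?

The group $A$ acts by scaling on the unordered pairs $\{x,y\}$ with $x,y\in A$ ($x=y$ is allowed), and $x+y$ is scaled along. So the sums of the pairs in one orbit are either all $0$ or exactly one coset of $A$. On pairs with nonzero sum the action is free: if $g\ne1$ and $\{gx,gy\}=\{x,y\}$, then $gx=y$ and $gy=x$, so $g^2=1$, $g=-1$ and $x+y=0$. If $t$ is odd, then $-1\notin A$, all $t(t+1)/2$ pairs have nonzero sum, and they form $(t+1)/2$ orbits. If $t$ is even, the $t/2$ pairs $\{x,-x\}$ have sum $0$, and the remaining $t^2/2$ pairs form $t/2$ orbits. In both cases there are $\lceil t/2\rceil$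 orbits with nonzero sums. Hence, apart from $0$ (which lies in $A+A$ exactly when $t$ is even), $A+A$ is a union of at most $\lceil t/2\rceil$ cosets, and there are fewer exactly when two different pairs have the same nonzero sum. (Two pairs with the same nonzero sum in one orbit are equal, so different pairs with the same nonzero sum lie in different orbits.)

Such a coincidence is an additive relation between powers of a generator $\omega$ of $A$,
\begin{equation}\label{eq:relation}
\omega^{k_1}+\omega^{k_2}=\omega^{l_1}+\omega^{l_2},\qquad 0\le k_1,k_2,l_1,l_2<t .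
\end{equation}
We call \eqref{eq:relation} \emph{trivial} if $\{k_1,k_2\}=\{l_1,l_2\}$, or if $t$ is even and $|k_1-k_2|=|l_1-l_2|=t/2$; in the latter case both sides are $0$. To \eqref{eq:relation} belongs the polynomial
\begin{equation}\label{eq:f}
f(x)=x^{k_1}+x^{k_2}-x^{l_1}-x^{l_2},\qquad 0\le k_1,k_2,l_1,l_2<t .
\end{equation}
Let $\Phi_t$ be the $t$-th cyclotomic polynomial, $\alpha$ a primitive $t$-th root of unity in $\mathbb{C}$, and
\[
R(f,\Phi_t)=\prod_{1\le i\le t,\ (i,t)=1}f(\alpha^i)\in\mathbb{Z}
\]
the resultant. Let $\mathcal{P}_t$ be the set of primes $p\equiv1\pmod t$ that divide some \emph{nonzero} $R(f,\Phi_t)$ with $f$ as in \eqref{eq:f}. We shall see in Lemma~\ref{lem:dictionary} that an odd prime $p\equiv1\pmod t$ is in $\mathcal{P}_t$ exactly when \eqref{eq:relation} has a nontrivial solution, that is, when $A+A$ has fewer than the expected $\lceil t/2\rceil$ cosets.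

There are only finitely many $f$, so $\mathcal{P}_t$ is finite. It is empty for $t\le3$ and nonempty for $t\ge4$ \cite{doubling}. For $t\ge4$ put
\[
P_t=\max\mathcal{P}_t .
\]
The bounds given in \cite{doubling} are $P_t<3^{\phi(t)}$ for odd $t\ge4$ and $P_t\le(3^{\phi(t)+1}-1)/2$ for even $t\ge4$.

Which size should one expect? A very simple relation with a repeated term is $1+1=\omega+\omega^2$. It says $(\omega-1)(\omega+2)=0$, hence $\omega=-2$ and $(-2)^t=1$ in $\mathbb{Z}_p$. For odd $t\ge5$ this means $p\mid 2^t+1$, and since $p\ne3$ it means $p\mid(2^t+1)/3$. For example, $t=5$ gives $p=11$ and $A=\{1,3,4,5,9\}$, where $-2=9$ and indeed $1+1=9+4$. The conjecture of \cite{doubling}, which we prove as Theorem~\ref{thm:main}, is that no relation produces a prime larger than $(2^t+1)/3$, and that this value is attained only when it must be.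

\subsection{Results}

\begin{theorem}\label{thm:main}
For all $t\ge4$ we have $P_t\le(2^t+1)/3$, with equality if and only if $t$ is an odd prime and $(2^t+1)/3$ is a prime.
\end{theorem}

The value $(2^t+1)/3$ is isolated:

\begin{theorem}\label{thm:gap}
If $t\ge4$ is even, then $P_t\le(6t/\phi(t))^{\phi(t)/2}\le12^{t/4}$. If $t\ge5$ is odd, then every $p\in\mathcal{P}_t$ with $p\ne(2^t+1)/3$ satisfies $p\le\frac5{16}\,2^t$.
\end{theorem}

In the case of equality the sumset loses exactly one coset.

\begin{theorem}\label{thm:extremal}
Let $t\ge5$ and $p=(2^t+1)/3$ both be primes. Then $p\equiv1\pmod t$, the subgroup $A$ of order $t$ of $\mathbb{Z}_p^*$ is $\langle-2\rangle$, and up to swapping the two sides the only nontrivial solutions of $x+y=z+w$ in $A$ are $c+c=(-2c)+4c$ with $c\in A$. Consequently $A+A$ is the union of exactly $(t-1)/2$ cosets of $A$.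
\end{theorem}

Finally, we describe all large elements of $\mathcal{P}_t$ for large primes $t$.

\begin{theorem}\label{thm:limits}
For coprime integers $1\le r<q$ and a prime $t>q$ put
\[
\tau_{r,q}(t)=\frac1t\prod_{\zeta^t=1,\ \zeta\ne1}|2-\zeta^r-\zeta^q| .
\]
\begin{enumerate}
\item[(i)] We have
\[
\tau_{r,q}(t)=\frac{2^t}{r+q}\prod_{\rho}|1-\rho^{-t}|\sim\frac{2^t}{r+q}\qquad(t\to\infty),
\]
where $\rho$ runs over the roots $\ne1$ of $x^q+x^r-2$, counted with multiplicity; all of them satisfy $|\rho|>1$.
\item[(ii)] For every $\varepsilon>0$ there is $T(\varepsilon)$ such that for every prime $t\ge T(\varepsilon)$ and every $p\in\mathcal{P}_t$ with $p>\varepsilon2^t$ there are coprime $1\le r<q$ with $r+q\le1/\varepsilon$ and an integer $m\ge1$ with $mp=\tau_{r,q}(t)$; moreover $\omega^r+\omega^q=2$ for some generator $\omega$ of the subgroup of order $t$ of $\mathbb{Z}_p^*$.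
\item[(iii)] As $t\to\infty$ through primes, all limit points of the quotients $p/2^t$, $p\in\mathcal{P}_t$, that is, all limits of such quotients along sequences with $t\to\infty$, lie in $\{0\}\cup\{1/k:k\ge3\}$, and $\limsup p/2^t\le\frac14$ over those $p\in\mathcal{P}_t$ with $p\ne(2^t+1)/3$.
\end{enumerate}
\end{theorem}

\subsection{The idea}

After cancellation, the interesting $f$ have either four distinct exponents or the shape $\pm(2x^l-x^{k_1}-x^{k_2})$. The values $f(\zeta)$, $\zeta^t=1$, have mean square $4$ or $6$, respectively, and the inequality of arithmetic and geometric means bounds the resultant. For even $t$ this suffices, because the resultant has only $\phi(t)\le t/2$ factors. Let $t$ be odd. For four distinct exponents the bound is $(4t/\phi(t))^{\phi(t)/2}$, which is smaller than $2^t$ by a sufficient factor unless $t-\phi(t)$ is small. If $t$ is a power of a prime $\ell$, a further factor $\ell$ can be removed; this takes care of the prime values of $t$ and of $t=9,25$, which are the only remaining ones.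

The shape $2x^l-x^{k_1}-x^{k_2}$ is the real difficulty. For prime $t$ the mean square $6$ leads to a bound of exponential order $\sqrt6^{\,t}$, which is exponentially too large. Even a bound of the right order $2^t$ is not enough: the constant $\frac13$ matters. The remedy is an exact interpretation of a product. With $a=k_1-l$ and $b=k_2-l$, the resultant is up to sign the product of $2-\zeta^a-\zeta^b$ over the primitive $t$-th roots of unity $\zeta$. All the numbers $2-\zeta^a-\zeta^b$ with $\zeta^t=1$ together are the eigenvalues of the Laplacian of the digraph on $\mathbb{Z}_t$ with arcs $v\to v+a$ and $v\to v+b$. By the matrix--tree theorem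
\[
\frac1t\prod_{\zeta^t=1,\ \zeta\ne1}(2-\zeta^a-\zeta^b)
\]
is the number of ways to choose one of the two arcs at every vertex $v\ne0$ so that following the chosen arcs leads from everywhere to $0$. If $\gcd(a,b,t)=1$, this number is positive, and $p$ divides it, because $p$ divides the resultant and $p\nmid t$. (A common factor of $a,b,t$ only reduces the problem to a proper divisor of $t$.) There are $2^{t-1}$ choices, so the number is $2^t\cdot\frac12\Pr(\text{a random choice is a tree})$. In a tree, some arc must enter $0$; this has probability $\frac34$ and gives the constant $\frac38$, slightly more than $\frac13$. But a tree must even reach two levels deep; this has probability $\frac58$ and gives the constant $\frac5{16}<\frac13$. The exceptions, where vertices in the first two levels collide, are $b=-a$, which yields no prime, and $b=2a$ or $a=2b$, which yield exactly $(2^t+1)/3$.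

\section{Relations, resultants and their sizes}

\begin{lemma}\label{lem:dictionary}
Let $p\equiv1\pmod t$ be an odd prime, $A$ the subgroup of order $t$ of $\mathbb{Z}_p^*$, and $f$ as in \eqref{eq:f}.
\begin{enumerate}
\item[(i)] $R(f,\Phi_t)=0$ if and only if $k_1,k_2,l_1,l_2$ are the exponents of a trivial relation.
\item[(ii)] $p\mid R(f,\Phi_t)$ if and only if $f(\omega)=0$ in $\mathbb{Z}_p$ for some generator $\omega$ of $A$.
\end{enumerate}
Hence $p\in\mathcal{P}_t$ if and only if \eqref{eq:relation} has a nontrivial solution for some generator $\omega$ of $A$, and if and only if $A+A$ contains fewer than $\lceil t/2\rceil$ cosets of $A$.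
\end{lemma}

\begin{proof}
(i) The numbers $f(\alpha^i)$ are conjugate, so $R(f,\Phi_t)=0$ means $f(\alpha)=0$. If $u,v$ are complex numbers of modulus $1$ with sum $s\ne0$, then $\bar s=1/u+1/v=s/(uv)$, so $u,v$ are the roots of $z^2-sz+s/\bar s$ and the pair $\{u,v\}$ is determined by $s$. So $\alpha^{k_1}+\alpha^{k_2}=\alpha^{l_1}+\alpha^{l_2}$ holds if and only if $\{k_1,k_2\}=\{l_1,l_2\}$ or both sums vanish. The sum $\alpha^{k_1}+\alpha^{k_2}$ vanishes if and only if $\alpha^{k_1-k_2}=-1$, that is, $t$ is even and $|k_1-k_2|=t/2$.

(ii) The elements of $A$ are $t$ distinct roots of $x^t-1=\prod_{e\mid t}\Phi_e(x)$ in $\mathbb{Z}_p$. A root of $\Phi_e$ has order dividing $e$, so a generator of $A$ is a root of no $\Phi_e$ with $e<t$, hence of $\Phi_t$. Thus the $\phi(t)$ generators are all the roots of $\Phi_t$ in $\mathbb{Z}_p$, and they are simple. For a monic polynomial, the product of $f$ over its roots is a polynomial with integer coefficients in the coefficients of the two polynomials. Therefore $R(f,\Phi_t)\equiv\prod_\omega f(\omega)\pmod p$, the product being over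 the generators $\omega$ of $A$.

The first equivalence follows from (i) and (ii). In $\mathbb{Z}_p$, too, $\omega^{k_1}+\omega^{k_2}=0$ means that $t$ is even and $|k_1-k_2|=t/2$. So a nontrivial solution of \eqref{eq:relation} is the same as two different pairs with equal nonzero sum, and the second equivalence was shown in Section~1.1.
\end{proof}

From now on $t\ge4$. For $p\in\mathcal{P}_t$ we call $f$ a \emph{witness} for $p$ if $f$ is as in \eqref{eq:f}, $R(f,\Phi_t)\ne0$ and $p\mid R(f,\Phi_t)$. Since $p\equiv1\pmod t$, we have $p>t$; in particular $p\nmid t$ and $p\ge5$.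

\begin{lemma}\label{lem:shapes}
Every witness is either \emph{four-term}, with four distinct exponents, or \emph{three-term}, $f=\pm(2x^l-x^{k_1}-x^{k_2})$ with distinct $l,k_1,k_2$.
\end{lemma}

\begin{proof}
If no $k_i$ equals an $l_j$, then $f$ is four-term, three-term, or $2(x^k-x^l)$ with $k\ne l$ (when $k_1=k_2$ and $l_1=l_2$). Otherwise two terms cancel and $f=x^k-x^l$, with $k\neq l$ because $f\ne0$. We must exclude $f=c(x^k-x^l)$ with $c\in\{1,2\}$, $k\ne l$. Here $R(f,\Phi_t)$ is, up to sign, $c^{\phi(t)}$ times the product of the numbers $1-\alpha^{i(k-l)}$, $(i,t)=1$. The root of unity $\alpha^{k-l}$ has some order $e\mid t$, $e>1$, and this product is $\Phi_e(1)^{\phi(t)/\phi(e)}$. Now $\Phi_e(1)=\ell$ if $e$ is a power of a prime $\ell$, and $\Phi_e(1)=1$ otherwise. So every prime divisor of $R(f,\Phi_t)$ divides $2t$, whereas $p\ge5$ and $p\nmid t$.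
\end{proof}

\begin{lemma}\label{lem:size}
Let $f$ be a witness for $p\in\mathcal{P}_t$, and let $s$ be the sum of the squares of its coefficients, so $s=6$ if $f$ is three-term and $s=4$ if $f$ is four-term. Then
\begin{equation}\label{eq:amgm}
p\le|R(f,\Phi_t)|\le\Bigl(\frac{st}{\phi(t)}\Bigr)^{\phi(t)/2}.
\end{equation}
If $t$ is a power of a prime $\ell$, then
\begin{equation}\label{eq:ell}
p\le\frac1\ell\,|R(f,\Phi_t)|\le\frac1\ell\Bigl(\frac{st}{\phi(t)}\Bigr)^{\phi(t)/2}.
\end{equation}
\end{lemma}

\begin{proof}
After equal terms are merged, the exponents of $f$ are distinct modulo $t$, so orthogonality of the characters of $\mathbb{Z}_t$ gives $\sum_{\zeta^t=1}|f(\zeta)|^2=st$. Restricting the sum to the $\phi(t)$ primitive roots and using the inequality of arithmetic and geometric means, we get $|R(f,\Phi_t)|^2\le(st/\phi(t))^{\phi(t)}$. Together with $p\mid R(f,\Phi_t)\ne0$ this is \eqref{eq:amgm}.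

Since $f(1)=0$, we can write $f=(x-1)g$ with $g\in\mathbb{Z}[x]$, and then $|R(f,\Phi_t)|=\Phi_t(1)\,|R(g,\Phi_t)|$. If $t$ is a power of $\ell$, then $\Phi_t(1)=\ell$. As $p\nmid t$, we have $p\ne\ell$, so $p$ divides the nonzero integer $R(g,\Phi_t)$, which proves \eqref{eq:ell}.
\end{proof}

\section{Two cases where the mean square suffices}

\subsection{Even $t$}

For even $t$ we have $\phi(t)\le t/2$, and the resultant has so few factors that even mean square $6$ does no harm.

\begin{proposition}\label{prop:even}
Let $t\ge4$ be even. Then $P_t\le(6t/\phi(t))^{\phi(t)/2}\le12^{t/4}$ and $P_t<(2^t+1)/3$.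
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:shapes}, the first inequality is \eqref{eq:amgm} with $s\le6$. The logarithm of $(6t/x)^{x/2}$ has derivative $\frac12(\ln(6t/x)-1)$, which is positive for $0<x<6t/e$. As $\phi(t)\le t/2<6t/e$, we may replace $\phi(t)$ by $t/2$ and obtain $12^{t/4}$.

If $t\ge16$, then $2^t/12^{t/4}=(4/3)^{t/4}\ge(4/3)^4=\frac{256}{81}>3$, so $P_t<2^t/3$. For the remaining $t$ we use \eqref{eq:amgm}, or \eqref{eq:ell} with $\ell=2$ when $t$ is a power of $2$:
\begin{align*}
t&=14: & P_t&\le14^3=2744<16385/3, & t&=12: & P_t&\le18^2=324<4097/3,\\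
t&=10: & P_t&\le15^2=225<1025/3, & t&=8: & P_t&\le12^2/2=72<257/3,\\
t&=6: & P_t&\le18<65/3, & t&=4: & P_t&\le12/2=6 .
\end{align*}
In the last case $P_4\le5<17/3$, because $P_4$ is prime.
\end{proof}

\subsection{Odd $t$ and four distinct exponents}

\begin{proposition}\label{prop:four}
Let $t\ge5$ be odd and let $p\in\mathcal{P}_t$ have a four-term witness. Then $p<\frac5{16}2^t$. If $t$ is prime, then $p\le0.825\cdot2^t/t$.
\end{proposition}

\begin{proof}
Let $f$ be a four-term witness for $p$ and write $\phi=\phi(t)$. By \eqref{eq:amgm} with $s=4$ and the inequality $1+x\le e^x$,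
\[
|R(f,\Phi_t)|\le2^\phi\Bigl(1+\frac{t-\phi}\phi\Bigr)^{\phi/2}\le2^\phi e^{(t-\phi)/2}=2^t\Bigl(\frac{\sqrt e}2\Bigr)^{t-\phi},\qquad\frac{\sqrt e}2<0.825 .
\]
\begin{itemize}
\item If $t\ge5$ is prime, then $t-\phi=1$, and \eqref{eq:ell} with $\ell=t$ gives $p\le0.825\cdot2^t/t\le0.165\cdot2^t$.
\item If $t=9$, then \eqref{eq:ell} gives $p\le6^3/3=72<160=\frac5{16}2^9$.
\item If $t=25$, then \eqref{eq:ell} gives $p\le2^{25}/5$.
\item For all other odd composite $t$ we claim $t-\phi\ge7$. Let $\ell$ be the least prime factor of $t$. The $t/\ell$ multiples of $\ell$ in $[1,t]$ are not prime to $t$, so $t-\phi\ge t/\ell\ge\ell$. If $t/\ell<7$, then $\ell\le t/\ell$ and both are in $\{3,5\}$, so $t\in\{9,15,25\}$; and $15-\phi(15)=7$. Hence $p\le2^t(\sqrt e/2)^7=2^te^{3.5}/128<0.26\cdot2^t$.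
\end{itemize}
All these bounds are below $\frac5{16}2^t=0.3125\cdot2^t$.
\end{proof}

\section{Three-term witnesses and spanning trees}\label{sec:trees}

We first express the product of the numbers $2-\zeta^a-\zeta^b$ as a number of trees, then show that $p$ divides such a number, and finally bound it.

\subsection{The tree formula}

Let $N\ge3$ and let $a,b$ be distinct nonzero elements of $\mathbb{Z}_N$. A \emph{choice function} is a map $h:\mathbb{Z}_N\setminus\{0\}\to\{a,b\}$. It sends $v$ to $v+h(v)$, that is, it selects one of the two arcs $v\to v+a$, $v\to v+b$ at every vertex $v\ne0$. We call $h$ a \emph{tree} if iterating $v\mapsto v+h(v)$ from any vertex reaches $0$. Let $\tau_N(a,b)$ be the number of trees. There are $2^{N-1}$ choice functions, so $\tau_N(a,b)\le2^{N-1}$.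

\begin{lemma}\label{lem:tree}
We have
\begin{equation}\label{eq:tree}
N\,\tau_N(a,b)=\prod_{\zeta^N=1,\ \zeta\ne1}(2-\zeta^a-\zeta^b).
\end{equation}
If $\gcd(a,b,N)=1$, then $\tau_N(a,b)>0$, and for every divisor $e>1$ of $N$ the product of $2-\zeta^a-\zeta^b$ over the $\zeta$ of order $e$ is an integer dividing $N\,\tau_N(a,b)$.
\end{lemma}

\begin{proof}
Let $P$ be the matrix with rows and columns indexed by $\mathbb{Z}_N$, with entries $1$ at $(v,v+a)$ and $(v,v+b)$ and $0$ elsewhere, and let $L=2I-P$. Let $L_0$ be $L$ without row and column $0$. We first show $\det L_0=\tau_N(a,b)$; this is an instance of Tutte's directed matrix--tree theorem, and for out-degree two the proof is short. Let $e_v$ ($v\ne0$) be the unit row vectors of length $N-1$ and put $e_0=0$. Row $v$ of $L_0$ is $(e_v-e_{v+a})+(e_v-e_{v+b})$. Since the determinant is linear in each row, $\det L_0=\sum_h\det M_h$, where $h$ runs over the choice functions and $M_h$ has rows $e_v-e_{v+h(v)}$. If $h$ is a tree, then $M_h$ is triangular with diagonal entries $1$ when the vertices are ordered by the number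 of steps to $0$; so $\det M_h=1$. If $h$ is not a tree, let $x$ be the column vector with $x_v=1$ if $v$ never reaches $0$ and $x_v=0$ otherwise. Then $x\ne0$, and $v$ reaches $0$ exactly when $v+h(v)$ does, so $M_hx=0$ and $\det M_h=0$.

By translation, all $N$ principal minors of $L$ of size $N-1$ are equal to $\det L_0$. Their sum is the $(N-1)$-st elementary symmetric function of the eigenvalues of $L$. The vectors $(\zeta^v)_v$ with $\zeta^N=1$ form a basis of eigenvectors with eigenvalues $2-\zeta^a-\zeta^b$. The eigenvalue for $\zeta=1$ is $0$, so the symmetric function is the product of the others. This is \eqref{eq:tree}.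

If $\zeta^N=1$ and $\zeta^a+\zeta^b=2$, then $\zeta^a=\zeta^b=1$, and $\gcd(a,b,N)=1$ forces $\zeta=1$. So the right side of \eqref{eq:tree} is nonzero. For each $e>1$ the product over the $\zeta$ of order $e$ is a rational algebraic integer, hence an integer, and the right side of \eqref{eq:tree} is the product of these integers.
\end{proof}

\begin{example}\label{ex:five}
Let $N=5$ and $(a,b)=(1,2)$. Each of $1,2,3,4$ moves forward by $1$ or $2$ modulo $5$. The only arc that jumps over $0$ is $4\to1$. If $h(4)=1$, then $4\to0$, and every vertex moves up until it arrives at $5\equiv0$; all $8$ such choices are trees. If $4\to1$, then $h$ is a tree if and only if the path starting at $1$ avoids $4$, that is, passes through $3$ and then goes $3\to0$. So $3\to0$ and either $1\to3$ (with $2$ free) or $1\to2\to3$, which gives $2+1=3$ trees. In total $\tau_5(1,2)=11=(2^5+1)/3$.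
\end{example}

\subsection{From witnesses to trees}

Let $t\ge5$ be odd and let $f=\pm(2x^l-x^{k_1}-x^{k_2})$ be a three-term witness for $p$. Put $a=k_1-l$, $b=k_2-l$ modulo $t$. These are distinct nonzero elements of $\mathbb{Z}_t$, and $f(\zeta)=\pm\zeta^l(2-\zeta^a-\zeta^b)$ for $\zeta^t=1$. Hence
\begin{equation}\label{eq:absR}
|R(f,\Phi_t)|=\Bigl|\prod_{\zeta\text{ of order }t}(2-\zeta^a-\zeta^b)\Bigr| .
\end{equation}

\begin{lemma}\label{lem:reduction}
Let $d=\gcd(a,b,t)$. If $d>1$, then $p\le2^{t/3-1}<\frac5{16}2^t$. If $d=1$, then $p\mid\tau_t(a,b)$.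
\end{lemma}

\begin{proof}
Let $N=t/d$, $a'=a/d$, $b'=b/d$. Then $a',b'$ are distinct nonzero residues modulo $N$, so $N\ge3$, and $\gcd(a',b',N)=1$. As $\zeta$ runs over the elements of order $t$, $\zeta^d$ runs over the elements of order $N$, each taken $\phi(t)/\phi(N)$ times. So \eqref{eq:absR} is a power of the absolute value of the product of $2-\eta^{a'}-\eta^{b'}$ over the $\eta$ of order $N$, and $p$ divides that product. By Lemma~\ref{lem:tree}, $p$ divides $N\,\tau_N(a',b')$. Here $p\nmid N$ because $p\nmid t$. So $p\mid\tau_N(a',b')$. For $d=1$ this is the assertion. If $d>1$, then $d\ge3$ because $t$ is odd, and since $\tau_N(a',b')>0$ we get $p\le\tau_N(a',b')\le2^{N-1}\le2^{t/3-1}<\frac5{16}2^t$.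
\end{proof}

Removing the factor $t$ here is essential: for prime $t$ the resultant itself has absolute value $t\,\tau_t(a,b)$.

\subsection{Bounding the number of trees}

\begin{proposition}\label{prop:tau}
Let $t\ge5$ be odd and let $a,b\in\mathbb{Z}_t$ be distinct and nonzero with $\gcd(a,b,t)=1$.
\begin{enumerate}
\item[(i)] If $b=-a$, then $\tau_t(a,b)=t$.
\item[(ii)] If $b=2a$ or $a=2b$, then $\tau_t(a,b)=(2^t+1)/3$.
\item[(iii)] In all other cases $\tau_t(a,b)\le\frac5{16}\,2^t$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) and (ii). By symmetry let $b=2a$ in (ii). In both cases $\gcd(a,t)=1$, so in \eqref{eq:tree} we may replace $\zeta^a$ by $\zeta$. We use $\prod_{\zeta\ne1}(y-\zeta)=(y^t-1)/(y-1)$, which at $y=1$ has the value $t$. For $b=-a$ the factors are $2-\zeta-\zeta^{-1}=|1-\zeta|^2$, with product $t^2$, so $\tau_t(a,b)=t$. For $b=2a$ the factors are $2-\zeta-\zeta^2=(1-\zeta)(2+\zeta)$, so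
\[
t\,\tau_t(a,b)=t\prod_{\zeta\ne1}(2+\zeta),\qquad
\prod_{\zeta\ne1}(2+\zeta)=\prod_{\zeta\ne1}(-2-\zeta)=\frac{(-2)^t-1}{-2-1}=\frac{2^t+1}3 ;
\]
the sign in the middle is $(-1)^{t-1}=1$ because $t$ is odd.

(iii) \emph{One level is not enough.} The only vertices with an arc to $0$ are $-a$ (by the choice $a$) and $-b$ (by the choice $b$). In a tree at least one of these arcs is chosen, so $\tau_t(a,b)\le\frac34\cdot2^{t-1}=\frac38\,2^t$, which misses $\frac13\,2^t$. We therefore go one level deeper, to the vertices in Figure~\ref{fig:levels}.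

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\node (o) at (0,0) {$0$};
\node (a) at (-1,-1) {$-a$};
\node (b) at (1,-1) {$-b$};
\node (aa) at (-2,-2) {$-2a$};
\node (ab) at (0,-2) {$-a-b$};
\node (bb) at (2,-2) {$-2b$};
\draw[->] (a) -- node[above left] {\small $a$} (o);
\draw[->] (b) -- node[above right] {\small $b$} (o);
\draw[->] (aa) -- node[above left] {\small $a$} (a);
\draw[->] (ab) -- node[above right] {\small $b$} (a);
\draw[->] (ab) -- node[above left] {\small $a$} (b);
\draw[->] (bb) -- node[above right] {\small $b$} (b);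
\end{tikzpicture}
\caption{The vertices of $\mathbb{Z}_t$ from which $0$ can be reached in at most two steps, each step adding $a$ or $b$, drawn for the case that these six vertices are distinct. Every vertex other than $0$ selects one of its two outgoing arcs; an arc that is not drawn does not lead one level up.}
\label{fig:levels}
\end{figure}

\emph{The six vertices $0,-a,-b,-2a,-a-b,-2b$ are distinct.} Of the fifteen possible coincidences, $0=-a-b$ means $b=-a$, while $-b=-2a$ and $-a=-2b$ mean $b=2a$ and $a=2b$; these are excluded in (iii). Next, $0=-2a$ and $0=-2b$ mean $a=0$ and $b=0$, and $-2a=-2b$ means $a=b$, all because $t$ is odd. The remaining nine reduce directly: $0=-a$, $-a=-2a$, $-b=-a-b$ mean $a=0$; $0=-b$, $-b=-2b$, $-a=-a-b$ mean $b=0$; and $-a=-b$, $-2a=-a-b$, $-a-b=-2b$ mean $a=b$.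

\emph{Two levels.} In a tree at most two vertices are one step from $0$. There are $t-1\ge3$ vertices besides $0$, so some vertex needs at least two steps, and hence some vertex needs exactly two. We compute the fraction of all choice functions $h$ with this last property. First consider those with $h(-a-b)=a$, so that $-a-b\to-b$. If $h(-b)=b$, the property holds, because $-a-b\to-b\to0$. If $h(-b)=a$, then $-b$ does not go to $0$, so the two-step path must pass through $-a$; we need $h(-a)=a$ and a vertex that moves to $-a$. The only candidates are $-2a$ and $-a-b$, and the latter moves to $-b$. So in this case the property holds if and only if $h(-a)=h(-2a)=a$. The values of $h$ at the distinct nonzero vertices $-b,-a,-2a$ are independent of each other and of $h(-a-b)$, so the property fails for a fraction $\frac12\cdot\frac34=\frac38$ of these $h$. Exchanging $a$ and $b$, we get the same fraction for the $h$ with $h(-a-b)=b$. Therefore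
\[
\tau_t(a,b)\le\tfrac58\cdot2^{t-1}=\tfrac5{16}\,2^t. \qedhere
\]
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:gap}}

For even $t$, Proposition~\ref{prop:even} contains the assertion of Theorem~\ref{thm:gap} and the strict inequality $P_t<(2^t+1)/3$.

Let $t\ge5$ be odd, $p\in\mathcal{P}_t$, and $f$ a witness for $p$. If $f$ is four-term, then $p<\frac5{16}2^t$ by Proposition~\ref{prop:four}. Otherwise $f$ is three-term by Lemma~\ref{lem:shapes}, and by Lemma~\ref{lem:reduction} either $p<\frac5{16}2^t$, or $\gcd(a,b,t)=1$ and $p\mid\tau_t(a,b)$. In the latter case we use Proposition~\ref{prop:tau}. In its case (i) we would have $p\mid t$, which is impossible. In case (ii) $p$ divides $(2^t+1)/3$, and the quotient is odd; so $p=(2^t+1)/3$ or $p\le(2^t+1)/9<\frac5{16}2^t$. In case (iii) $p\le\tau_t(a,b)\le\frac5{16}2^t$. This proves Theorem~\ref{thm:gap}, and, since $\frac5{16}<\frac13$, the inequality in Theorem~\ref{thm:main}.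

\emph{Equality, necessity.} Let $P_t=(2^t+1)/3$. Then this number is a prime, and $t$ is odd because the inequality is strict for even $t$. If $t$ had a divisor $d$ with $1<d<t$, then $d\ge 3$, and $d$ and $t/d$ would be odd. Hence $2^d+1\mid2^t+1$, and $(2^d+1)/3\ge3$ would be a proper divisor of the prime $(2^t+1)/3$. So $t$ is prime.

\emph{Equality, sufficiency.} Let $t\ge5$ and $p=(2^t+1)/3$ be primes. By Fermat's little theorem $3p=2^t+1\equiv3\pmod t$, and $t\nmid3$, so $p\equiv1\pmod t$. Take $f=x^2+x^1-x^0-x^0$. As $t$ is prime, $R(f,\Phi_t)$ is up to sign the whole product in \eqref{eq:tree} with $N=t$ and $(a,b)=(1,2)$, so Proposition~\ref{prop:tau}(ii) gives $|R(f,\Phi_t)|=t\,\tau_t(1,2)=tp\ne0$. So $p\in\mathcal{P}_t$, and with the inequality already proved, $P_t=p$.\qed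

\section{The sumset in the case of equality}

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
Let $t\ge5$ and $p=(2^t+1)/3$ be primes. We have just seen that $p\equiv1\pmod t$. Let $\omega=-2\in\mathbb{Z}_p$. Then $\omega^t=-2^t=1$, and $\omega\ne1$ because $p\ne3$. As $t$ is prime, $\omega$ has order $t$. So $A=\langle-2\rangle$.

Write a nontrivial solution of $x+y=z+w$ in $A$ as $\omega^{k_1}+\omega^{k_2}=\omega^{l_1}+\omega^{l_2}$ and let $f$ be the polynomial \eqref{eq:f}. By Lemma~\ref{lem:dictionary}, $f$ is a witness for $p$. Since $p>\frac5{16}2^t$, the proof of Theorem~\ref{thm:gap} shows that $f$ is three-term with $b=2a$ or $a=2b$. After exchanging $a$ and $b$ if necessary, this means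
\[
f\equiv\pm x^l(x^a+x^{2a}-2)\pmod{x^t-1},\qquad a\not\equiv0\pmod t .
\]
From $f(\omega)=0$ we get $(\omega^a-1)(\omega^a+2)=0$. As $\omega^a\ne1$, this gives $\omega^a=-2$ and $\omega^{2a}=4$. With $c=\omega^l$ the solution is therefore $c+c=(-2c)+4c$, up to swapping sides. Conversely, for every $c\in A$ this is a solution in $A$, and it is nontrivial because $-2\ne1$ in $\mathbb{Z}_p$.

By Section~1.1 there are $(t+1)/2$ orbits of unordered pairs, each with one coset of $A$ as its set of sums, and two different orbits give the same coset exactly when they contain pairs with the same sum. The solutions just found show that this happens only for the orbits of $\{1,1\}$ and $\{-2,4\}$. These orbits are different, because $-2\ne4$ in $\mathbb{Z}_p$. Hence $A+A$ consists of exactly $(t+1)/2-1=(t-1)/2$ cosets.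
\end{proof}

\section{Large primes in $\mathcal{P}_t$ for prime $t$}

We now prove Theorem~\ref{thm:limits}. By \eqref{eq:tree}, $\tau_{r,q}(t)=\tau_t(r,q)$ when $t>q$ is prime; the absolute values in the definition do no harm, since $\tau_t(r,q)>0$.

\subsection{The size of $\tau_{r,q}(t)$}

\begin{proof}[Proof of Theorem~\ref{thm:limits}(i)]
If $|\rho|\le1$ and $\rho^q+\rho^r=2$, then $\rho^q=\rho^r=1$, and $\rho=1$ because $q,r$ are coprime. The root $1$ is simple, since the derivative of $x^q+x^r-2$ there is $q+r$. So $x^q+x^r-2=(x-1)g(x)$ with $g=\prod_\rho(x-\rho)$, where all $|\rho|>1$. Comparing values at $0$ and derivatives at $1$ gives $g(0)=2$, hence $\prod_\rho|\rho|=2$, and $g(1)=q+r$. Since $\prod_{\zeta\ne1}|\zeta-1|=t$,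
\[
\tau_{r,q}(t)=\prod_{\zeta\ne1}|g(\zeta)|=\prod_\rho\prod_{\zeta\ne1}|\zeta-\rho|=\prod_\rho\frac{|\rho^t-1|}{|\rho-1|}=\frac{2^t}{q+r}\prod_\rho|1-\rho^{-t}| ,
\]
and the last product tends to $1$ as $t\to\infty$.
\end{proof}

\begin{example}
For $(r,q)=(1,2)$ the only $\rho$ is $-2$, and we recover $(2^t+1)/3$. For $(r,q)=(1,3)$ we have $x^3+x-2=(x-1)(x^2+x+2)$. Let $s_n$ be the sum of the $n$-th powers of the two roots of $x^2+x+2$, so $s_0=2$, $s_1=-1$, $s_n=-s_{n-1}-2s_{n-2}$. Then $\tau_{1,3}(t)=(2^t+1-s_t)/4$. For $t=7$ we find $s_2,\dots,s_7=-3,5,1,-11,9,13$ and $\tau_{1,3}(7)=29$. Since $29$ is a prime $\equiv1\pmod7$ and $7\cdot29$ is the absolute value of the resultant of $x^3+x-2$ and $\Phi_7$, we have $29\in\mathcal{P}_7$, while $P_7=43=(2^7+1)/3$.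
\end{example}

\subsection{Looking $n$ levels deep}

In Proposition~\ref{prop:tau}(iii) we used that the vertices on the first two levels are distinct. If this is so for $n$ levels, the probability that a random choice function reaches level $n$ can be computed exactly, because on each level the set of vertices that reach $0$ is an interval whose length performs a random walk. It decays to $0$ as $n$ grows.

\begin{lemma}\label{lem:depth}
Let $t\ge3$, let $a,b\in\mathbb{Z}_t$ be distinct and nonzero, let $n\ge1$, and suppose that the elements $xa+yb\in\mathbb{Z}_t$ with $(x,y)\in T_n=\{(x,y)\in\mathbb{Z}^2:x,y\ge0,\ x+y\le n\}$ are pairwise distinct. Then $\tau_t(a,b)\le\beta_n2^t$, where $\beta_n=\binom{2n+1}n2^{-2n-1}$.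
\end{lemma}

\begin{proof}
For $0\le i\le j\le n$ let $v_{j,i}=-((j-i)a+ib)$, and let $\Lambda_j=\{v_{j,0},\dots,v_{j,j}\}$. By hypothesis all the $v_{j,i}$ are distinct, so $\Lambda_0=\{0\},\Lambda_1,\dots,\Lambda_n$ are disjoint. Choose $h$ uniformly at random, and let $D_j$ be the set of vertices from which $0$ is reached for the first time after exactly $j$ steps. Then $D_0=\{0\}$ and $D_j\subset\Lambda_j$ for $j\le n$.

If $h$ is a tree, the vertices with fewer than $n$ steps to $0$ lie in $\Lambda_0\cup\dots\cup\Lambda_{n-1}$, which has $|T_n|-(n+1)<t$ elements because $|T_n|\le t$. So some vertex needs at least $n$ steps, hence some vertex needs exactly $n$, and $D_n\ne\emptyset$. Thus $\tau_t(a,b)\le2^{t-1}\Pr(D_n\ne\emptyset)$.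

\emph{The step from $D_{j-1}$ to $D_j$.} For $1\le j\le n$, $v_{j,i}$ lies in $D_j$ if and only if it moves into $D_{j-1}$. The choice $a$ moves $v_{j,i}$ to $v_{j-1,i}$ if $i\le j-1$, and the choice $b$ moves it to $v_{j-1,i-1}$ if $i\ge1$. The two remaining moves do not lead into $\Lambda_{j-1}$: if $v_{j,j}+a=-(xa+yb)$ with $x,y\ge0$, $x+y=j-1$, then $jb=(x+1)a+yb$, although $(0,j)$ and $(x+1,y)$ are different points of $T_n$; for $v_{j,0}+b$ exchange $a$ and $b$.

We show by induction that $D_j$ is an interval, that is, $D_j=\{v_{j,i}:l\le i\le l+w-1\}$ for some $l$ and $w\ge0$. Let $D_{j-1}$ be the interval $l\le i\le l+w-1$ with $w\ge1$. Then the choice $a$ moves $v_{j,i}$ into $D_{j-1}$ if and only if $l\le i\le l+w-1$, and the choice $b$ does so if and only if $l+1\le i\le l+w$. So $v_{j,i}\in D_j$ for all $i$ with $l+1\le i\le l+w-1$; further, $v_{j,l}\in D_j$ if and only if $h(v_{j,l})=a$, and $v_{j,l+w}\in D_j$ if and only if $h(v_{j,l+w})=b$; and $D_j$ has no other elements. Hence $D_j$ is an interval, possibly empty; and if $D_{j-1}=\emptyset$, then $D_j=\emptyset$.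

The two decisions are made at different vertices of $\Lambda_j$, while $D_{j-1}$ depends only on $h$ on $\Lambda_1\cup\dots\cup\Lambda_{j-1}$. Therefore $|D_j|$ is a Markov chain that starts at $1$, is absorbed at $0$, and has steps $-1,0,1$ with probabilities $\frac14,\frac12,\frac14$. Such a step is half the sum of two fair $\pm1$ steps. So $2|D_j|$ has the law of the simple random walk that starts at $2$ and is absorbed at $0$, observed at even times; this walk can hit $0$ only at even times.

\emph{Reflection.} Let $S$ be the simple random walk from $0$. Reflecting a path after its first visit to $-2$ shows that $S$ visits $-2$ up to time $2n$ with probability $\Pr(S_{2n}\le-2)+\Pr(S_{2n}<-2)$. Hence, using symmetry and the fact that $S_{2n}$ is even,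
\begin{align*}
\Pr(D_n\ne\emptyset)&=\Pr(S_{2n}>-2)-\Pr(S_{2n}<-2)=\Pr(S_{2n}>-2)-\Pr(S_{2n}>2)\\
&=\Pr(S_{2n}\in\{0,2\})=\Bigl(\binom{2n}n+\binom{2n}{n+1}\Bigr)4^{-n}=\binom{2n+1}n4^{-n} .\qedhere
\end{align*}
\end{proof}

For $n=1,2$ the constants $\beta_n$ are the $\frac38$ and $\frac5{16}$ in the proof of Proposition~\ref{prop:tau}(iii). Moreover $\beta_n\le4^{-n}\binom{2n}n=\prod_{k=1}^n(1-\frac1{2k})\le\exp(-\frac12\sum_{k\le n}\frac1k)\to0$.

\subsection{Proof of Theorem~\ref{thm:limits}(ii)}

Fix $\varepsilon>0$ and choose $n$ with $\beta_n\le\varepsilon$. Let $t>n$ be a prime, $t\ge5$, let $p\in\mathcal{P}_t$ with $p>\varepsilon2^t$, and let $f$ be a witness for $p$. Below, ``for large $t$'' means: for all $t$ beyond a bound depending only on $\varepsilon$ and $n$, hence only on $\varepsilon$.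

By Proposition~\ref{prop:four}, a four-term witness would give $p\le0.825\cdot2^t/t<\varepsilon2^t$ for large $t$. So $f$ is three-term. With $a,b$ as in Section~\ref{sec:trees} we have $\gcd(a,b,t)=1$ because $t$ is prime, and hence $p\mid\tau_t(a,b)$ and $p\le\tau_t(a,b)$. If the hypothesis of Lemma~\ref{lem:depth} held, we would have $p\le\beta_n2^t\le\varepsilon2^t$. So two different points of $T_n$ give the same element of $\mathbb{Z}_t$, and their difference $(u,v)\ne(0,0)$ satisfies
\[
ua+vb\equiv0\pmod t,\qquad|u|,|v|\le n<t .
\]
Since $t$ is prime and $a,b\not\equiv0$, both $u$ and $v$ are nonzero. We may divide by $\gcd(u,v)$, which is less than $t$, and assume that $u,v$ are coprime. The two possible sign patterns have opposite meanings: a relation with equal signs closes a short cycle and makes trees very rare, while a relation with opposite signs makes $(a,b)$ a multiple of a small pair.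

\emph{Equal signs.} Put $x=|u|$, $y=|v|$. Then $xa+yb\equiv0$ with $x,y\ge1$. Moreover $x+y\le n$: up to sign and division by a common factor, $(x,y)$ is a difference of two points of $T_n$ with both coordinates positive, and the coordinate sums of these points are between $0$ and $n$. Adding $x$ times $a$ and $y$ times $b$ gives a closed walk of length at most $n$. It contains a simple directed cycle; let $C$ be its vertex set and $\ell=|C|\le n$. All translates of this cycle are directed cycles as well. The sets $C+s$ and $C+s'$ intersect only if $s-s'\in C-C$, which has at most $\ell^2$ elements, and $0\in C+s$ for exactly $\ell$ values of $s$. Choosing greedily, we find $M\ge(t-\ell)/\ell^2$ pairwise disjoint translates that do not contain $0$. If $h$ is a tree, it does not follow any of these cycles. A random $h$ follows a given one with probability $2^{-\ell}$, and these events are independent, because the translates are disjoint. So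
\[
p\le\tau_t(a,b)\le2^{t-1}(1-2^{-\ell})^M\le2^{t-1}(1-2^{-n})^{(t-n)/n^2}<\varepsilon2^t
\]
for large $t$, a contradiction.

\emph{Opposite signs.} Then $qa\equiv rb\pmod t$ with coprime $q,r\in[1,n]$. If $q=r$, then $q=r=1$ and $a\equiv b$, which is not the case. Exchanging $a$ and $b$ if necessary, we may assume $r<q$. Let $w\equiv ar^{-1}\pmod t$. Then $a\equiv rw$ and $b\equiv r^{-1}qa\equiv qw$, with $w\not\equiv0$. As $t$ is prime, replacing $\zeta^w$ by $\zeta$ in \eqref{eq:tree} yields $\tau_t(a,b)=\tau_t(r,q)=\tau_{r,q}(t)$. Hence $mp=\tau_{r,q}(t)$ for some integer $m\ge1$. There are only finitely many pairs $(r,q)$ with $q\le n$, and by part (i) those with $r+q>1/\varepsilon$ satisfy $\tau_{r,q}(t)<\varepsilon2^t$ for large $t$, contrary to $p\le\tau_{r,q}(t)$. So $r+q\le1/\varepsilon$. Finally, the same substitution in \eqref{eq:absR} shows that $x^r+x^q-2$ has the same resultant with $\Phi_t$, up to sign, as $f$. Hence $p$ divides it, and Lemma~\ref{lem:dictionary}(ii) gives a generator $\omega$ of $A$ with $\omega^r+\omega^q=2$.\qed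

\subsection{Proof of Theorem~\ref{thm:limits}(iii)}

Fix $\varepsilon>0$ and consider primes $t\ge T(\varepsilon)$ and $p\in\mathcal{P}_t$ with $p>\varepsilon2^t$. For each of these choose $(r,q)$ and $m$ as in part (ii). There are finitely many pairs $(r,q)$ with $r+q\le1/\varepsilon$, and for each of them $m=\tau_{r,q}(t)/p<\tau_{r,q}(t)/(\varepsilon2^t)$ is bounded by part (i). So only finitely many triples $(r,q,m)$ occur, and
\begin{equation}\label{eq:quotient}
\frac p{2^t}=\frac{1+o(1)}{m(r+q)},\qquad m(r+q)\ge3,
\end{equation}
uniformly in these $p$ as $t\to\infty$.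

Let $\lambda>0$ be a limit point of the quotients $p/2^t$, and take $0<\varepsilon<\lambda$. Along a sequence of quotients converging to $\lambda$ some triple $(r,q,m)$ occurs infinitely often, and \eqref{eq:quotient} gives $\lambda=1/(m(r+q))\in\{1/k:k\ge3\}$.

If $m(r+q)=3$, then $m=1$ and $(r,q)=(1,2)$, so $p=\tau_{1,2}(t)=(2^t+1)/3$. For all other $p>\varepsilon2^t$ we have $m(r+q)\ge4$. Taking $\varepsilon=\frac18$, we see from \eqref{eq:quotient} that $\limsup p/2^t\le\frac14$ over all $p\in\mathcal{P}_t$ with $p\ne(2^t+1)/3$.\qed

\begin{thebibliography}{1}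
\bibitem{doubling}
\emph{Doubling Constant For Subgroups Of $\mathbb{Z}_P^{*}$},
\texttt{http://math.colgate.edu/\~{}integers/x35/x35.pdf}.
\end{thebibliography}

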